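# Complementing $L_p$ in $p$-Banach spaces when the quotient is $L_p$, $0<p<1$

Scalars are real, operators are bounded and linear, and measure spaces are arbitrary unless something else is said. $L_p$ without further decoration means $L_p[0,1]$ with Lebesgue measure. Equalities and inequalities between functions hold almost everywhere.

## 1. The conditional $p$-norm over a sub-$\sigma$-algebra

Let $0<p\le 1$, let $(\Omega,\Sigma,P)$ be a probability space, and let $\Sigma_0\subset\Sigma$ be a sub-$\sigma$-algebra containing the null sets of $\Sigma$. Write $M_0=L_p(\Sigma_0,P)$, a closed subspace of $L_p(P)$.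

**Definition (conditional $p$-norm).** For $f\in L_p(P)$ put $n(f)=\mathbb E(|f|^p\mid\Sigma_0)$.

So $n(f)$ is not a number but a nonnegative $\Sigma_0$-measurable integrable function. It has four properties.

1. $n(f+g)\le n(f)+n(g)$, because $|a+b|^p\le|a|^p+|b|^p$ for $p\le 1$.
2. $n(1_Af)=1_A\,n(f)$ for $A\in\Sigma_0$.
3. $n(g)=|g|^p$ for $g\in M_0$.
4. $\int n(f)\,dP=\|f\|^p$.

**Example.** If $\Sigma_0$ is trivial (sets of measure $0$ or $1$), then $M_0$ is the line of constants and $n(f)=\|f\|^p$. If $\Omega=[0,1]^2$ and $\Sigma_0$ consists (mod null sets) of the sets $A\times[0,1]$, then $M_0$ is the space of $p$-integrable functions of $x$ alone, and $n(f)(x)=\int_0^1|f(x,y)|^p\,dy$.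

Property 3 is the one that matters most. If $g\in M_0$ and $n(g)\le\Lambda$, then $|g|\le\Lambda^{1/p}$: a bound on the conditional $p$-norm traps elements of $M_0$ in an *order interval*. Order intervals in $M_0$ have a compactness property that balls of $M_0$ lack. If $w\ge 0$ is $\Sigma_0$-measurable and finite, the $\Sigma_0$-measurable functions $g$ with $|g|\le w$ are exactly the products $wd$ with $d$ in the unit ball of $L_\infty(\Sigma_0,P)$, and this ball is weak\* compact as a ball of $L_1(\Sigma_0,P)^*$.

Recall that an ultrafilter $\mathcal V$ on a set $I$ assigns to every family $(z_i)_{i\in I}$ in a compact Hausdorff space a unique limit $\lim_{\mathcal V}z_i$; changing the family outside a member of $\mathcal V$ does not change the limit.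

**Lemma 1 (limits in order intervals).** Let $\mathcal V$ be an ultrafilter on $I$. For $j=1,\dots,r$ let $w_j\ge0$ be $\Sigma_0$-measurable and finite, and let $(c_i^{(j)})_i$ be $\Sigma_0$-measurable functions with $|c_i^{(j)}|\le w_j$ for all $i$ in some member $I_0$ of $\mathcal V$. Put $d^{(j)}_i=c_i^{(j)}/w_j$ where $w_j>0$ and $d_i^{(j)}=0$ elsewhere, let $d^{(j)}$ be the weak\* $\mathcal V$-limit of $d^{(j)}_i$ in the unit ball of $L_\infty(\Sigma_0,P)$, and put $c^{(j)}=w_jd^{(j)}$. Then $|c^{(j)}|\le w_j$. If moreover $\sum_j\alpha_jc_i^{(j)}=k$ for all $i\in I_0$, with real $\alpha_j$ and a function $k$ that does not depend on $i$, then $\sum_j\alpha_jc^{(j)}=k$.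

*Proof.* The first claim is clear. Let $w=\sum_jw_j$ and let $h$ be $\Sigma_0$-measurable with $hw\in L_1(P)$. Then $hw_j\in L_1(\Sigma_0,P)$, so
$$\int h\,c^{(j)}\,dP=\int (hw_j)\,d^{(j)}\,dP=\lim_{\mathcal V}\int (hw_j)\,d_i^{(j)}\,dP=\lim_{\mathcal V}\int h\,c_i^{(j)}\,dP.$$
The function $k$ is $\Sigma_0$-measurable and $|k|\le\max_j|\alpha_j|\,w$, so $hk\in L_1$. With $D=\sum_j\alpha_jc^{(j)}-k$ we get $\int hD\,dP=\lim_{\mathcal V}\int h\big(\sum_j\alpha_jc_i^{(j)}-k\big)dP=0$. Take $h=\operatorname{sgn}(D)/(1+w)$; then $hw$ is bounded, hence integrable, and $\int|D|/(1+w)\,dP=0$. So $D=0$. $\blacksquare$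

The limit is very weak: for $\Omega=[0,1]$, $\Sigma_0=\Sigma$, $w=1$, the Rademacher functions $r_i$ have weak\* limit $0$ although $\|r_i\|=1$ in $L_p$. But linear relations and order bounds survive, and nothing more will be needed.

This construction serves to repair families of vectors that should be additive in a set variable but are not. The rest of this talk explains why such a repair is exactly what one needs in order to complement $L_p$ in a larger space, and how to arrange that the errors lie in order intervals.

## 2. Extensions of $L_p$ by $L_p$: definitions and theorems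

**Definition.** A quasi-Banach space is an $F$-space $X$ (a complete metrizable topological vector space) whose topology is given by a quasi-norm: $\|x\|>0$ for $x\ne0$, $\|tx\|=|t|\,\|x\|$, and $\|x+y\|\le k(\|x\|+\|y\|)$ with $k$ independent of $x,y$. If also $\|x+y\|^p\le\|x\|^p+\|y\|^p$ for all $x,y$, then $X$ is a $p$-Banach space.

In a $p$-Banach space $\|x-y\|^p$ is a complete metric. For $p=1$ this is a Banach space.

**Example.** For $0<p<1$, $L_p(\mu)$ with $\|f\|^p=\int|f|^p\,d\mu$ is a $p$-Banach space. It is not normed by this quasi-norm if $\mu$ is Lebesgue measure on $[0,1]$: the function $1=1_{[0,1/2)}+1_{[1/2,1]}$ has quasi-norm $1$, while the two summands have quasi-norms $2^{-1/p}$, with sum $2^{1-1/p}<1$.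

The $p$-sum $(\bigoplus X_\gamma)_p$ of $p$-Banach spaces has $\|(x_\gamma)\|^p=\sum\|x_\gamma\|^p$; it is again $p$-Banach.

**Definition.** A closed subspace $N$ of $X$ is complemented if there is a bounded linear projection of $X$ onto $N$.

Let $q:X\to X/N$ be the quotient map. $N$ is complemented if and only if $q$ has an operator $s$ as right inverse, $qs=\mathrm{id}$: given $s$, the map $I-sq$ is a projection onto $N$; given $P$, the formula $s(qx)=x-Px$ is well defined, and bounded because $q$ is open. In that case $X\cong N\oplus X/N$. The open mapping theorem holds in $F$-spaces and gives, for any surjective operator $q$, a constant $K$ such that every $g$ in the target is $qx$ for some $x$ with $\|x\|\le K\|g\|$.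

It is known (essentially due to Lindenstrauss) that if $X$ is a Banach space and $N\cong L_1$ is a closed subspace with $X/N\cong L_1$, then $N$ is complemented. The question, posed in "Isomorphisms between $L_p$-Function Spaces when $p<1$", is whether this persists for $0<p<1$: if $X$ is $p$-Banach, $N\subset X$ is closed, $N\cong L_p$ and $X/N\cong L_p$, is $N$ complemented? What if $X=L_p$?

**Both answers are yes**, the case $X=L_p$ being a special case of the first; and consequently $X\cong L_p\oplus L_p\cong L_p$. This follows from a more general statement.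

**Theorem A.** Let $0<p\le1$, let $X$ be a $p$-Banach space and $N$ a closed subspace. If $N$ is isomorphic to a complemented subspace of some $L_p(\mu)$, and $X/N$ is isomorphic to a complemented subspace of some $L_p(\nu)$, then $N$ is complemented in $X$.

**Theorem B (lifting).** Let $0<p\le 1$. Let $M$ be a closed vector sublattice of $L_p(\omega)$, let $Q:L_p(\omega)\to L_p(\omega)/M$ be the quotient map, and let $T:L_p(\nu)\to L_p(\omega)/M$ be an operator. For every $\tau>1$ there is an operator $\tilde T:L_p(\nu)\to L_p(\omega)$ with $Q\tilde T=T$ and $\|\tilde T\|^p\le3\tau\|T\|^p$.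

A vector sublattice is a linear subspace closed under $f\mapsto|f|$ (equivalently under $\max$ and $\min$).

**Theorem C (limits of Theorem A; not needed for the two questions).** Let $0<p<1$.

1. "$p$-Banach" cannot be weakened to "quasi-Banach": there is a quasi-Banach $X$ with $N\cong L_p$, $X/N\cong L_p$ and $N$ uncomplemented.
2. The hypothesis on $X/N$ cannot be dropped, even for $X=L_p$: there is an uncomplemented closed $N\subset L_p$ isometric to $L_p$.
3. The hypothesis on $N$ cannot be dropped: there is an uncomplemented closed $N\subset\ell_p$ with $\ell_p/N\cong L_p$.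

## 3. Additive set functions as operators, and two splittings by hand

Throughout, $\mathcal R$ is the ring of measurable sets of finite $\nu$-measure. A finite subring $\mathcal F\subset\mathcal R$ has *atoms*, its minimal nonempty members, and each $A\in\mathcal F$ is the disjoint union of the atoms contained in it. Finitely many members of $\mathcal R$ lie in a common finite subring. So the collections $\{\mathcal F:\mathcal F\supset\mathcal F_0\}$, with $\mathcal F_0$ a finite subring, have the finite intersection property, and there is an ultrafilter on the set of finite subrings that contains all of them. **We fix such an ultrafilter and call it $\mathcal V$.**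

**Lemma 2.** Let $Y$ be a $p$-Banach space and let $S:\mathcal R\to Y$ be additive on disjoint sets, with $\|S(A)\|^p\le\kappa\,\nu(A)$. Then there is an operator $\hat S:L_p(\nu)\to Y$ with $\hat S1_A=S(A)$ and $\|\hat S\|^p\le\kappa$.

*Proof.* $S$ vanishes on null sets. For disjoint $A_i\in\mathcal R$ put $\hat S(\sum a_i1_{A_i})=\sum a_iS(A_i)$. Given two such expressions $\sum a_i1_{A_i}=\sum b_j1_{B_j}$, write all sets as unions of atoms of a common finite subring. By additivity both values are sums over these atoms; on an atom of positive measure the two coefficients agree (a coefficient being $0$ if no $A_i$, or no $B_j$, contains the atom), and null atoms contribute nothing. So $\hat S$ is well defined, and by passing to common refinements it is linear on simple functions. Moreover $\|\sum a_iS(A_i)\|^p\le\sum|a_i|^p\|S(A_i)\|^p\le\kappa\sum|a_i|^p\nu(A_i)=\kappa\|\sum a_i1_{A_i}\|^p$. Simple functions are dense in $L_p(\nu)$ and $Y$ is complete, so $\hat S$ extends. $\blacksquare$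

So constructing a right inverse of $q:X\to L_p(\nu)$ amounts to choosing preimages of the $1_A$ *additively*, with size controlled by $\nu(A)$.

**The quotient $\ell_p(\Gamma)$.** Here additivity costs nothing. If $X$ is $p$-Banach and $q:X\to\ell_p(\Gamma)$ is onto, choose $x_\gamma$ with $qx_\gamma=e_\gamma$, $\|x_\gamma\|\le K$. Then $s(\sum a_\gamma e_\gamma)=\sum a_\gamma x_\gamma$ converges, $\|s\|\le K$, and $qs=\mathrm{id}$. Nothing was assumed about $N=\ker q$.

**A finite-dimensional kernel.** Let $X$ be $p$-Banach, $q:X\to L_p(\nu)$ onto, and $N=\ker q$ finite-dimensional. Choose $x_A\in X$ with $qx_A=1_A$ and $\|x_A\|^p\le K^p\nu(A)$, for each $A\in\mathcal R$. This choice need not be additive. For a finite subring $\mathcal F\ni A$ the sum over atoms is additive in $A\in\mathcal F$, and it differs from $x_A$ by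
$$c_{\mathcal F}(A)=\sum_{B\text{ atom},\,B\subset A}x_B-x_A\in N,\qquad \|c_{\mathcal F}(A)\|^p\le\sum_BK^p\nu(B)+K^p\nu(A)=2K^p\nu(A).$$
Balls of $N$ are compact, so $c(A)=\lim_{\mathcal V}c_{\mathcal F}(A)$ exists. Put $S(A)=x_A+c(A)$. It is the limit of $\sum_{B\subset A}x_B$, hence additive; $qS(A)=1_A$; and $\|S(A)\|^p\le3K^p\nu(A)$. By Lemma 2 we get $\hat S$ with $q\hat S=\mathrm{id}$, and $N$ is complemented.

## 4. Where compactness is lost in $L_p$

Run the last argument with $N\cong L_p$, $p<1$. Everything is the same until the limit of $c_{\mathcal F}(A)$ has to be taken. These defects are only known to lie in a ball of $L_p$, which is not norm compact. And no weak topology can help: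

**Lemma 3.** For $0<p<1$, $L_p^*=\{0\}$.

*Proof.* Let $\varphi\in L_p^*$, $f\in L_p$, $m\in\mathbb N$. Split $[0,1]$ into $m$ intervals on each of which $\int|f|^p=\|f\|^p/m$. Then $|\varphi(f)|\le m\,\|\varphi\|\,m^{-1/p}\|f\|\to0$ as $m\to\infty$. $\blacksquare$

Nor can one argue without using $N$: by Theorem C(3) the quotient being $L_p$ does not suffice.

One may take the limit formally, in an ultrapower of $N$. This produces (Section 10) an operator $J$ on $X$ extending the inclusion of $N$, but with values in a bigger space. That space is some $L_p(\omega)$ in which $N$ sits as a closed sublattice $M$ (Section 9). One would like to project $L_p(\omega)$ back onto $M$. But in general one cannot project onto a sublattice: the subspace in our proof of Theorem C(2) is one.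

What is gained is this. The extension problem for $N\subset X$ has become a lifting problem through $L_p(\omega)\to L_p(\omega)/M$, where $M$ is a *sublattice*. Sublattices are, up to a change of density, spaces $L_p(\Sigma_0)$. So we may repeat the finite-dimensional argument with the number $\|\cdot\|^p$ replaced by the function $n(\cdot)$ of Section 1: defects then lie in order intervals, where Lemma 1 provides limits. In the finite-dimensional argument the bound on the defects came from the additive numbers $K^p\nu(A)$. Now we need bounds that are additive in $A$ and are *functions*. They will be obtained as a variation.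

## 5. Closed sublattices of $L_p(\omega)$ as sub-$\sigma$-algebras

**Step 1: split $L_p(\omega)$ and $M$ into blocks of the type of Section 1.** The aim is the following lemma.

**Lemma 4.** Let $M$ be a closed vector sublattice of $L_p(\omega)$, $0<p\le1$. There are probability measures $P_\gamma$, sub-$\sigma$-algebras $\Sigma_\gamma$ containing the null sets, and a closed subspace $Z\subset L_p(\omega)$ such that, with $M_\gamma=L_p(\Sigma_\gamma,P_\gamma)$, isometrically and compatibly with the quotient map,
$$L_p(\omega)=\Big(\bigoplus_\gamma L_p(P_\gamma)\Big)_p\oplus_pZ,\quad M=\Big(\bigoplus_\gamma M_\gamma\Big)_p\oplus0,\quad L_p(\omega)/M=\Big(\bigoplus_\gamma L_p(P_\gamma)/M_\gamma\Big)_p\oplus_pZ.$$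

*Proof.* By Zorn's lemma take a maximal disjoint family $(e_\gamma)$ of positive elements of $M$ with $\|e_\gamma\|=1$. Put $\Omega_\gamma=\{e_\gamma>0\}$; these sets are $\sigma$-finite and pairwise disjoint mod null sets. For $f\in L_p(\omega)$ we have $\sum_{\gamma\in\Gamma}\|f1_{\Omega_\gamma}\|^p\le\|f\|^p$ for finite $\Gamma$. So only countably many $f1_{\Omega_\gamma}$ are nonzero, and $\Pi f=\sum_\gamma f1_{\Omega_\gamma}$ converges. $\Pi$ is a linear projection, $f-\Pi f$ vanishes on every $\Omega_\gamma$, and $\Pi f$, $f-\Pi f$ are disjoint.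

*Restriction to $\Omega_\gamma$ preserves $M$.* If $0\le f\in M$, then $f\wedge ke_\gamma\to f1_{\Omega_\gamma}$ as $k\to\infty$, pointwise and dominated by $f$, hence in $L_p(\omega)$. So $f1_{\Omega_\gamma}\in M$; for general $f\in M$ use $f=f^+-f^-$.

*$M$ lives on the $\Omega_\gamma$.* For $f\in M$ it follows that $\Pi f\in M$ and $f-\Pi f\in M$. The latter is disjoint from all $e_\gamma$. If it were not $0$, then $|f-\Pi f|$, normalized, could be added to the family. So $f=\Pi f$.

*Each block is $L_p$ of a sub-$\sigma$-algebra.* Let $dP_\gamma=e_\gamma^p\,d\omega$ on $\Omega_\gamma$, a probability measure. Then $U_\gamma f=f1_{\Omega_\gamma}/e_\gamma$ maps $L_p(\Omega_\gamma,\omega)$ isometrically and order-isomorphically onto $L_p(P_\gamma)$. Since restriction preserves $M$, $M_\gamma:=U_\gamma(M)=U_\gamma(M\cap L_p(\Omega_\gamma,\omega))$, which is a closed sublattice of $L_p(P_\gamma)$; it contains $1=U_\gamma e_\gamma$. Let $\Sigma_\gamma=\{A:1_A\in M_\gamma\}$. It contains the null sets. It is a $\sigma$-algebra: complements are handled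 by $1\in M_\gamma$, finite intersections by minima, and monotone limits by closedness of $M_\gamma$. If $0\le f\in M_\gamma$ and $t\ge0$, then
$$1_{\{f>t\}}=\lim_{k}\min\big(k(f-t)^+,1\big)\in M_\gamma,$$
the limit being dominated by $1$. So elements of $M_\gamma$ are $\Sigma_\gamma$-measurable, that is, $M_\gamma\subset L_p(\Sigma_\gamma,P_\gamma)$. Conversely, $\Sigma_\gamma$-simple functions lie in $M_\gamma$ and are dense in $L_p(\Sigma_\gamma,P_\gamma)$, and $M_\gamma$ is closed. Hence equality.

*Assembly.* Let $Z$ be the range of $I-\Pi$. The map $f\mapsto((U_\gamma f)_\gamma,f-\Pi f)$ is isometric by disjointness of supports. It is onto: given $((g_\gamma),z)$, the disjoint sum $\sum_\gamma U_\gamma^{-1}g_\gamma+z$ converges and is a preimage. It maps $M$ onto $(\bigoplus M_\gamma)_p\oplus0$ because $f=\Pi f$ on $M$ and $M$ is closed. Finally, a quotient of a $p$-sum by the $p$-sum of subspaces is the $p$-sum of the quotients: $\sum_\gamma\|f_\gamma-m_\gamma\|^p$ can be minimized in each of the countably many nonzero coordinates separately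 up to summable errors; the resulting $(m_\gamma)$ is in the $p$-sum because $\|m_\gamma\|^p\le\|f_\gamma\|^p+\|f_\gamma-m_\gamma\|^p$. Every element $(u_\gamma)$ of the $p$-sum of quotients is reached by choosing representatives with $\|f_\gamma\|^p\le2\|u_\gamma\|^p$. $\blacksquare$

## 6. The conditional quotient norm and near-optimal representatives

**Step 2: measure cosets by a function instead of a number.** Fix one block: $P,\Sigma_0,M_0=L_p(\Sigma_0,P)$, and $n$ as in Section 1. Recall that the essential infimum of a family of measurable functions is the infimum of some countable subfamily.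

**Definition.** For a coset $u=f+M_0\in L_p(P)/M_0$ let $\rho(u)=\operatorname{ess\,inf}_{g\in M_0}n(f-g)$.

This does not depend on the representative $f$, and $\rho(u)$ is $\Sigma_0$-measurable.

**Example.** On $[0,1]^2$ with $M_0$ the functions of $x$, let $f(x,y)=x1_{[0,1/3]}(y)$. Then $n(f-g)(x)=\frac13|x-g(x)|^p+\frac23|g(x)|^p\ge\frac13x^p$, because $|x|^p\le|x-g|^p+|g|^p$; equality holds for $g=0$. So $\rho(f+M_0)(x)=x^p/3$.

**Lemma 5.** (a) There are $g_k\in M_0$ with $n(f-g_k)\downarrow\rho(u)$. (b) $\int\rho(u)\,dP=\|u\|^p$ and $\rho(u+v)\le\rho(u)+\rho(v)$. (c) For every $\tau>1$ each coset $u$ has a representative $G$ with $n(G)\le\tau\rho(u)$.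

*Proof.* (a) Given $g_1,g_2\in M_0$ put $A=\{n(f-g_1)\le n(f-g_2)\}\in\Sigma_0$ and $g=1_Ag_1+1_{A^c}g_2\in M_0$. By property 2 of $n$, $n(f-g)=n(f-g_1)\wedge n(f-g_2)$. So the family is closed under minima. Take a countable subfamily with infimum $\rho(u)$ and replace its members by successive minima.

(b) By monotone convergence $\int\rho(u)=\lim\|f-g_k\|^p\ge\|u\|^p$, and $\int\rho(u)\le\int n(f-g)=\|f-g\|^p$ for every $g\in M_0$. For subadditivity, let $g_k,g_k'$ be as in (a) for $u=f+M_0$ and $v=f'+M_0$; then $\rho(u+v)\le n(f+f'-g_k-g_k')\le n(f-g_k)+n(f'-g'_k)$, and let $k\to\infty$.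

(c) Let $f,g_k$ be as in (a) and $Z_0=\{\rho(u)=0\}\in\Sigma_0$. The functions $n(1_{Z_0}(f-g_k))=1_{Z_0}n(f-g_k)$ decrease to $0$ and are dominated by the integrable $n(f-g_1)$. Hence $\|1_{Z_0}(f-g_k)\|^p\to0$, so $1_{Z_0}f$ is a limit of the $1_{Z_0}g_k\in M_0$ and belongs to $M_0$. Off $Z_0$ we have $\tau\rho(u)>\rho(u)$, so some $k$ satisfies $n(f-g_k)\le\tau\rho(u)$; let $A_k\in\Sigma_0$ be the set where $k$ is the first such index. The $A_k$ partition $Z_0^c$ mod null sets. Put $g=1_{Z_0}f+\sum_k1_{A_k}g_k$, a $\Sigma_0$-measurable function. Then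
$$\int|f-g|^p\,dP=\sum_k\int_{A_k}n(f-g_k)\,dP\le\tau\int\rho(u)\,dP<\infty .$$
So $f-g\in L_p(P)$, hence $g\in L_p(P)$ and $g\in M_0$. The representative $G=f-g$ satisfies $n(G)=\sum_k1_{A_k}n(f-g_k)\le\tau\rho(u)$. $\blacksquare$

## 7. The function-valued variation of an operator

**Step 3: build a bound on $\rho(T1_A)$ that is additive in $A$.** Keep the block fixed and let $T_0:L_p(\nu)\to L_p(P)/M_0$ be an operator. The function $\rho(T_01_A)$ is only subadditive in $A$.

For a finite partition $\pi\subset\mathcal R$ of $A\in\mathcal R$ put $V_\pi=\sum_{B\in\pi}\rho(T_01_B)$, and let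
$$\lambda(A)=\operatorname{ess\,sup}_\pi V_\pi .$$

**Lemma 6.** $\lambda(A)$ is $\Sigma_0$-measurable, $\rho(T_01_A)\le\lambda(A)$, $\lambda(A\cup B)=\lambda(A)+\lambda(B)$ for disjoint $A,B\in\mathcal R$, and
$$\int\lambda(A)\,dP=\sup_\pi\sum_{B\in\pi}\|T_01_B\|^p\le\|T_0\|^p\nu(A)<\infty .$$

*Proof.* By subadditivity of $\rho$, $V_\pi$ increases when $\pi$ is refined. Also $\int V_\pi=\sum_{B\in\pi}\|T_01_B\|^p\le\|T_0\|^p\sum_B\nu(B)=\|T_0\|^p\nu(A)$. The essential supremum is the supremum over countably many partitions. Any two partitions have a common refinement, so by refining successively we find $\pi_1,\pi_2,\dots$, each refining the previous one, with $V_{\pi_k}\uparrow\lambda(A)$. Monotone convergence gives the integral formula, and in particular finiteness a.e. The trivial partition gives $\rho(T_01_A)\le\lambda(A)$. For additivity, every partition of $A\cup B$ is refined by one of the form $\pi\cup\pi'$ with $\pi,\pi'$ partitions of $A,B$, and $V_{\pi\cup\pi'}=V_\pi+V_{\pi'}$. By monotonicity under refinement, the supremum of these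 sums is $\lambda(A)+\lambda(B)$. $\blacksquare$

**Example.** Let $\Sigma_0$ be trivial on $[0,1]$, so $M_0=\mathbb R1$, and let $T_0:L_p\to L_p/\mathbb R1$ be the quotient map. For $c\in\mathbb R$, put $\phi(c)=\|1_A-c\|^p=|A||1-c|^p+(1-|A|)|c|^p$. It is concave on $[0,1]$, at least $\phi(0)$ for $c<0$, and at least $\phi(1)$ for $c>1$. So its minimum is attained at $c=0$ or $c=1$, and $\rho(T_01_A)=\min(|A|,1-|A|)$. In particular $\rho(T_01_{[0,1]})=0$. But partitions into sets of measure at most $\frac12$ give $V_\pi=|A|$, so $\lambda(A)=|A|$.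

## 8. Additive lifting inside order intervals, and the end of Theorem B

**Step 4: correct near-optimal representatives to an additive family, in one block.**

**Lemma 7.** For $\tau>1$ there is $S:\mathcal R\to L_p(P)$, additive on disjoint sets, such that $S(A)$ represents $T_01_A$ and $n(S(A))\le3\tau\lambda(A)$ for all $A\in\mathcal R$.

*Proof.* By Lemma 5(c) choose for each $A\in\mathcal R$ a representative $G(A)$ of $T_01_A$ with
$$n(G(A))\le\tau\rho(T_01_A)\le\tau\lambda(A).$$
For a finite subring $\mathcal F\subset\mathcal R$ and $A\in\mathcal F$ let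
$$G_{\mathcal F}(A)=\sum_{B\text{ atom of }\mathcal F,\ B\subset A}G(B),\qquad c_{\mathcal F}(A)=G_{\mathcal F}(A)-G(A).$$
Both $G_{\mathcal F}(A)$ and $G(A)$ represent $T_01_A$, so $c_{\mathcal F}(A)\in M_0$. Now property 3 of $n$ and the additivity of $\lambda$ give
$$|c_{\mathcal F}(A)|^p=n(c_{\mathcal F}(A))\le\sum_{B}\tau\lambda(B)+\tau\lambda(A)=2\tau\lambda(A).\tag{1}$$
So for fixed $A$ all defects lie in the order interval given by $w_A=(2\tau\lambda(A))^{1/p}$, which is $\Sigma_0$-measurable and lies in $L_p(P)$. The sets $\{\mathcal F:A\in\mathcal F\}$ belong to $\mathcal V$. Let $c(A)$ be the limit of $c_{\mathcal F}(A)$ along $\mathcal V$ in the sense of Lemma 1, with bound $w_A$. Then $|c(A)|\le w_A$, so $c(A)\in M_0$.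

Put $S(A)=G(A)+c(A)$. It represents $T_01_A$, and $n(S(A))\le n(G(A))+|c(A)|^p\le\tau\lambda(A)+2\tau\lambda(A)=3\tau\lambda(A)$.

It remains to see that $S$ is additive. Let $A,B\in\mathcal R$ be disjoint. For every $\mathcal F\ni A,B$ the function $G_{\mathcal F}$ is additive on $\mathcal F$, hence
$$c_{\mathcal F}(A\cup B)-c_{\mathcal F}(A)-c_{\mathcal F}(B)=G(A)+G(B)-G(A\cup B)=:k,$$
and $k$ does not depend on $\mathcal F$. By Lemma 1 (with the three families and bounds $w_{A\cup B},w_A,w_B$) the relation passes to the limit: $c(A\cup B)-c(A)-c(B)=k$. This says $S(A\cup B)=S(A)+S(B)$. $\blacksquare$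

**Example (continued).** In the last example take $G(A)=1_A$ if $|A|\le\frac12$ and $G(A)=1_A-1$ otherwise; then $\|G(A)\|^p=\rho(T_01_A)$. If $\mathcal F\ni A$ contains $[0,\frac12]$, $(\frac12,1]$, all its atoms have measure at most $\frac12$, so $G_{\mathcal F}(A)=1_A$ and $c_{\mathcal F}(A)$ is $0$ or $1$ according as $|A|\le\frac12$ or not. The limit gives $S(A)=1_A$, the obvious lifting. The correction at $A=[0,1]$ is $1$ although $\rho(T_01_{[0,1]})=0$. So the defects are not controlled by $\rho(T_01_A)$, and $\lambda$ is needed in (1).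

**Step 5: put the blocks together (proof of Theorem B).** Decompose as in Lemma 4 and write $T=((T_\gamma)_\gamma,T_Z)$, so that $\|Tg\|^p=\sum_\gamma\|T_\gamma g\|^p+\|T_Zg\|^p$. Let $\lambda_\gamma$ be the variation of $T_\gamma$. We first bound all the $\lambda_\gamma$ together:
$$\sum_\gamma\int\lambda_\gamma(A)\,dP_\gamma+\|T_Z1_A\|^p\le\|T\|^p\nu(A).\tag{2}$$
For a finite set $\Gamma$ of indices and a finite partition $\pi\subset\mathcal R$ of $A$,
$$\sum_{\gamma\in\Gamma}\sum_{B\in\pi}\|T_\gamma1_B\|^p+\|T_Z1_A\|^p\le\sum_{B\in\pi}\Big(\sum_{\gamma\in\Gamma}\|T_\gamma1_B\|^p+\|T_Z1_B\|^p\Big)\le\sum_{B\in\pi}\|T1_B\|^p\le\|T\|^p\nu(A).$$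
For each $\gamma$ the sum over $B$ on the left increases under refinement of $\pi$. Partitions have common refinements, so we may take suprema over $\pi$ term by term. By Lemma 6 the suprema are $\int\lambda_\gamma(A)\,dP_\gamma$. The supremum over $\Gamma$ gives (2).

Let $S_\gamma$ be given by Lemma 7 for $T_\gamma$, and put $S(A)=((S_\gamma(A))_\gamma,T_Z1_A)$. Since $\|S_\gamma(A)\|^p=\int n(S_\gamma(A))\,dP_\gamma\le3\tau\int\lambda_\gamma(A)\,dP_\gamma$, (2) yields
$$\sum_\gamma\|S_\gamma(A)\|^p+\|T_Z1_A\|^p\le3\tau\sum_\gamma\int\lambda_\gamma(A)\,dP_\gamma+\|T_Z1_A\|^p\le3\tau\|T\|^p\nu(A).$$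
So $S$ takes values in $L_p(\omega)$, is additive, and $QS(A)=T1_A$. Lemma 2 gives an operator $\tilde T:L_p(\nu)\to L_p(\omega)$ with $\tilde T1_A=S(A)$ and $\|\tilde T\|^p\le3\tau\|T\|^p$. The operators $Q\tilde T$ and $T$ agree on simple functions, hence everywhere. $\blacksquare$

## 9. Ultrapowers of $L_p(\mu)$ are $L_p$-spaces

**Definition.** For an ultrafilter $\mathcal U$ on a set $I$, the ultrapower $L_p(\mu)_{\mathcal U}$ is the quotient of the space $\ell_\infty(I,L_p(\mu))$ of bounded families by $\{(f_i):\lim_{\mathcal U}\|f_i\|=0\}$, with $\|[f_i]\|=\lim_{\mathcal U}\|f_i\|$. The diagonal embedding $\delta f=[f]_i$ is an isometry.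

This is a $p$-normed space; its completeness follows from the next lemma. For example, if $L_p(\mu)=\mathbb R$ (one atom of mass $1$), bounded families in $\mathbb R$ converge along $\mathcal U$, and $[f_i]\mapsto\lim_{\mathcal U}f_i$ identifies the ultrapower with $\mathbb R$.

**Lemma 8.** Let $0<p\le1$. There are a measure $\omega$ and a surjective linear isometry $\Psi:L_p(\mu)_{\mathcal U}\to L_p(\omega)$ such that $\Psi\delta(L_p(\mu))$ is a closed vector sublattice of $L_p(\omega)$.

The plan is to transport the known case $p=1$ by the map $t\mapsto\operatorname{sgn}(t)|t|^p$. The only delicate point is that the resulting map is additive.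

*Proof.* **Step 1: the case $p=1$.** $E=L_1(\mu)_{\mathcal U}$ is a Banach lattice under coordinatewise operations, $|[u_i]|=[|u_i|]$ (it is the quotient of the Banach lattice $\ell_\infty(I,L_1(\mu))$ by a closed ideal), and $|a_i|\le b_i$ for all $i$ implies $|[a_i]|\le[b_i]$. On positive elements the norm is additive, because $\|u_i+v_i\|=\|u_i\|+\|v_i\|$ for $u_i,v_i\ge0$. By Kakutani's representation theorem for abstract $L_1$-spaces (S. Kakutani, Ann. of Math. 42 (1941); Lindenstrauss–Tzafriri, *Classical Banach Spaces II*, Thm. 1.b.2) there is a surjective lattice isometry $\Phi:E\to L_1(\omega)$ for some measure $\omega$.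

**Step 2: define $\Psi$.** Let $\theta(t)=\operatorname{sgn}(t)|t|^p$. Then $|\theta(a)-\theta(b)|\le2|a-b|^p$: for equal signs, $\big||a|^p-|b|^p\big|\le|a-b|^p$; for opposite signs, $|a|^p+|b|^p\le2(|a|+|b|)^p=2|a-b|^p$. Hence
$$\|\theta(f)-\theta(g)\|_1\le2\|f-g\|_p^p .$$
The function $\theta^{-1}(t)=\operatorname{sgn}(t)|t|^{1/p}$ has derivative $\frac1p|t|^{1/p-1}$, so $|\theta^{-1}(a)-\theta^{-1}(b)|\le\frac1p(|a|+|b|)^{\frac1p-1}|a-b|$. Raise this to the power $p$, integrate, and use Hölder's inequality with exponents $\frac1{1-p},\frac1p$ (no Hölder is needed if $p=1$):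
$$\|\theta^{-1}(u)-\theta^{-1}(v)\|_p^p\le p^{-p}\int(|u|+|v|)^{1-p}|u-v|^p\,d\mu\le p^{-p}\big(\|u\|_1+\|v\|_1\big)^{1-p}\|u-v\|_1^p .$$
Also $\|\theta(f)\|_1=\|f\|_p^p$. So $\Theta[f_i]=[\theta(f_i)]$ is a well-defined bijection $L_p(\mu)_{\mathcal U}\to E$, with inverse $[u_i]\mapsto[\theta^{-1}(u_i)]$ and $\|\Theta f\|_1=\|f\|^p$. Likewise $\theta^{-1}:L_1(\omega)\to L_p(\omega)$ is a bijection with $\|\theta^{-1}(u)\|_p^p=\|u\|_1$. Put $\Psi=\theta^{-1}\circ\Phi\circ\Theta$, a bijection with $\|\Psi f\|=\|f\|$. It is homogeneous: $\Theta(tf)=\theta(t)\Theta f$, $\Phi$ is linear, and $\theta^{-1}(\theta(t)u)=t\,\theta^{-1}(u)$.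

**Step 3: $\Psi$ is additive.** We must show that $\Phi$ commutes with the function $H(s,t)=\theta(\theta^{-1}(s)+\theta^{-1}(t))$, which is addition of $L_p$ seen through $\theta$. $H$ is continuous on $\mathbb R^2$ and positively homogeneous of degree $1$, so $|H(s,t)|\le C(|s|+|t|)$. Let $\mathcal H$ be the vector lattice of functions on $\mathbb R^2$ generated by the two coordinate functions. Its members are positively homogeneous of degree $1$. Restricted to the compact set $\{|s|+|t|=1\}$, $\mathcal H$ separates points and contains the constant $1=|s|+|t|$. By the lattice form of the Stone–Weierstrass theorem, and by homogeneity, for each $\varepsilon>0$ there is $h\in\mathcal H$ with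
$$|H(s,t)-h(s,t)|\le\varepsilon(|s|+|t|)\qquad\text{on }\mathbb R^2 .$$
Let $u=[u_i]$, $v=[v_i]$ in $E$. Since $h$ is built from the coordinates by finitely many linear and lattice operations, and $\Phi$ is a lattice isomorphism, $\Phi[h(u_i,v_i)]=h(\Phi u,\Phi v)$. Also $|[H(u_i,v_i)]-[h(u_i,v_i)]|\le\varepsilon(|u|+|v|)$. Hence
$$\big|\Phi[H(u_i,v_i)]-H(\Phi u,\Phi v)\big|\le2\varepsilon(|\Phi u|+|\Phi v|),$$
one $\varepsilon$ coming from each side. As $\varepsilon$ is arbitrary, $\Phi[H(u_i,v_i)]=H(\Phi u,\Phi v)$. Now take $u_i=\theta(f_i)$, $v_i=\theta(g_i)$. Then $H(u_i,v_i)=\theta(f_i+g_i)$, so the identity reads $\Phi\Theta(f+g)=\theta\big(\Psi f+\Psi g\big)$. Apply $\theta^{-1}$: $\Psi(f+g)=\Psi f+\Psi g$.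

**Step 4: the diagonal is a closed sublattice.** Since $\theta(|f|)=|\theta(f)|$, since $\Phi$ commutes with the modulus, and since $\theta^{-1}(|u|)=|\theta^{-1}(u)|$, we get $\Psi\delta|f|=|\Psi\delta f|$. So $\Psi\delta(L_p(\mu))$ is a sublattice. It is closed because $\Psi\delta$ is an isometry on a complete space. $\blacksquare$

## 10. The splitting: proof of Theorem A

**Step 1: extend the inclusion of $N$ to $X$, with values in an ultrapower.** Assume first that $N\cong L_p(\mu)$ and $X/N\cong L_p(\nu)$; the question as posed is $L_p(\mu)=L_p(\nu)=L_p$. Let $R:N\to L_p(\mu)$ be an isomorphism, $q:X\to L_p(\nu)$ a surjective operator with kernel $N$, and $K$ an openness constant for $q$. For $A\in\mathcal R$ choose $x_A\in X$ with $qx_A=1_A$ and $\|x_A\|^p\le K^p\nu(A)$.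

For a finite subring $\mathcal F$ let $E_{\mathcal F}=\operatorname{span}\{1_A:A\in\mathcal F\}\subset L_p(\nu)$. The $1_B$, with $B$ an atom of positive measure, form a basis of it. Define a linear map $s_{\mathcal F}:E_{\mathcal F}\to X$ by $s_{\mathcal F}(\sum a_B1_B)=\sum a_Bx_B$. Since $X$ is $p$-Banach,
$$\Big\|s_{\mathcal F}\Big(\sum a_B1_B\Big)\Big\|^p\le\sum|a_B|^pK^p\nu(B)=K^p\Big\|\sum a_B1_B\Big\|^p,$$
that is, $\|s_{\mathcal F}\|\le K$. This is the place where the $p$-Banach hypothesis produces finite-dimensional liftings with one constant. Clearly $qs_{\mathcal F}=\mathrm{id}$ on $E_{\mathcal F}$.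

Let $X_0=\bigcup_{\mathcal F}q^{-1}(E_{\mathcal F})$, the preimage of the simple functions. It is a linear subspace, as two finite subrings lie in a third. It is dense: if $x\in X$ and $g$ is simple, there is $z$ with $qz=g-qx$, $\|z\|\le K\|g-qx\|$, and $x+z\in X_0$. Form the ultrapower with respect to $\mathcal V$, and for $x\in X_0$ put
$$Jx=\big[R(x-s_{\mathcal F}qx)\big]_{\mathcal F}\in L_p(\mu)_{\mathcal V},$$
with entry $0$ if $qx\notin E_{\mathcal F}$. If $qx\in E_{\mathcal F_0}$, then $qx\in E_{\mathcal F}$ for all $\mathcal F\supset\mathcal F_0$, which is a set in $\mathcal V$. For $\mathcal F$ with $qx\in E_{\mathcal F}$ we have $x-s_{\mathcal F}qx\in\ker q=N$, so $R$ may be applied, and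
$$\|R(x-s_{\mathcal F}qx)\|^p\le\|R\|^p(1+K^p\|q\|^p)\|x\|^p .$$
So $J$ is well defined, bounded on $X_0$, and linear, since the entries are linear for all large $\mathcal F$. For $x\in N$ we have $qx=0$ and $Jx=\delta Rx$. By Lemma 8 the ultrapower is complete, so $J$ extends to an operator on $X$.

**Step 2: turn the extension problem into a lifting problem.** By Lemma 8 identify $L_p(\mu)_{\mathcal V}$ with $L_p(\omega)$; then $M=\delta(L_p(\mu))$ is a closed sublattice. Let $Q:L_p(\omega)\to L_p(\omega)/M$ be the quotient map. $QJ$ vanishes on $N=\ker q$, because $J(N)=\delta R(N)=M$. As $q$ is open, there is an operator $T:L_p(\nu)\to L_p(\omega)/M$ with $Tq=QJ$.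

**Step 3: lift and subtract.** By Theorem B there is $\tilde T:L_p(\nu)\to L_p(\omega)$ with $Q\tilde T=T$. Then $Q(J-\tilde Tq)=QJ-Tq=0$, so $J-\tilde Tq$ maps $X$ into $M$, and
$$P=R^{-1}\delta^{-1}(J-\tilde Tq):X\to N$$
is bounded. For $x\in N$ we have $qx=0$, so $Px=R^{-1}\delta^{-1}\delta Rx=x$. Thus $P$ is a projection of $X$ onto $N$. Both questions are answered affirmatively. Moreover $X\cong N\oplus X/N$, which in the situation of the problem is $L_p\oplus L_p\cong L_p$ (cut $[0,1]$ into halves).

**Step 4: complemented subspaces of $L_p$-spaces.** In general let $N\oplus N'\cong L_p(\mu)$ and $X/N\oplus Y'\cong L_p(\nu)$, where $N',Y'$ are closed subspaces of $L_p$-spaces, hence $p$-Banach. The $p$-sum $\tilde X=X\oplus N'\oplus Y'$ is $p$-Banach, $\tilde N=N\oplus N'\oplus0\cong L_p(\mu)$ is closed, and $\tilde X/\tilde N\cong X/N\oplus Y'\cong L_p(\nu)$. By Steps 1–3 there is a projection $\tilde P$ of $\tilde X$ onto $\tilde N$. Let $\pi:\tilde N\to N$ be the coordinate map. Then $x\mapsto\pi\tilde P(x,0,0)$ maps $X$ into $N$ and is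 the identity on $N$. $\blacksquare$

## 11. Three uncomplemented subspaces: proof of Theorem C

Let $0<p<1$.

**Part 1: a quasi-Banach $X$ that is not $p$-Banach.** The aim is to twist $L_p\oplus L_p$ by a nonlinear map. Here $L_0$ denotes the space of all measurable functions on $[0,1]$. Let $F(f)=f\log(|f|/\|f\|_p)$ for $0\ne f\in L_p$ and $F(0)=0$, with $0\log0=0$. Then $F:L_p\to L_0$ and $F(tf)=tF(f)$.

*A scalar inequality.* With $\eta(s)=s\log|s|$,
$$|\eta(s)+\eta(t)-\eta(s+t)|\le(|s|+|t|)\log2 .\tag{3}$$
For $s,t>0$ this is the entropy inequality $0\le\eta(s+t)-\eta(s)-\eta(t)\le(s+t)\log2$. As $\eta$ is odd and (3) is symmetric, the remaining nontrivial case is $s\ge-t=|t|>0$. Put $a=s-|t|\ge0$ and $b=|t|$. Then $\eta(s)+\eta(t)-\eta(s+t)=\eta(a+b)-\eta(b)-\eta(a)$ lies between $0$ and $(a+b)\log2=s\log2$.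

*$F$ is almost additive.* Let $\Delta=F(f+g)-F(f)-F(g)$. Since $F(f)=\eta(f)-f\log\|f\|$, (3) gives
$$|\Delta|\le(|f|+|g|)\log2+|f|\,|\log\|f\||+|g|\,|\log\|g\||+|f+g|\,|\log\|f+g\||,$$
terms with a zero function being read as $0$. Suppose $\max(\|f\|,\|g\|)=1$; then $\|f+g\|\le2^{1/p}$. As $t|\log t|$ is bounded on $(0,2^{1/p}]$, we get $\|\Delta\|_p\le C_p$. By homogeneity $\|\Delta\|_p\le C_p\max(\|f\|,\|g\|)$ for all $f,g$.

*The space.* Let $X=\{(g,f)\in L_0\times L_p:g-F(f)\in L_p\}$ and $\|(g,f)\|=\|g-F(f)\|_p+\|f\|_p$. From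
$$(g+g')-F(f+f')=(g-F(f))+(g'-F(f'))-\Delta ,$$
with $\Delta$ formed for the pair $f,f'$, $X$ is a vector space and $\|\cdot\|$ is a quasi-norm. Its balls define a Hausdorff vector topology with a countable base at $0$, which is therefore metrizable. The map $(g,f)\mapsto f$ is continuous, so its kernel $N=\{(g,0):g\in L_p\}$ is closed; $N$ is isometric to $L_p$. Since $\|(g,f)\|\ge\|f\|$ and $\|(F(f),f)\|=\|f\|$, the map $(g,f)\mapsto f$ induces an isometry of $X/N$ onto $L_p$.

*$X$ is complete.* Let $x_j=(g_j,f_j)$ be Cauchy; then $f_j\to f$ in $L_p$ for some $f$. Put $y=(F(f),f)$ and $y_j=(F(f_j-f),f_j-f)$, so $\|y_j\|=\|f_j-f\|\to0$. Then $x_j-y-y_j$ has second coordinate $0$, so it is a Cauchy sequence in the complete space $N$ and converges. Hence $x_j$ converges.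

*$N$ is not complemented.* Otherwise $X\cong N\oplus X/N\cong L_p\oplus L_p$ would have an equivalent $p$-norm, so $\|\sum x_i\|^p\le C\sum\|x_i\|^p$ for some $C$ and all finite families. Partition $[0,1]$ into $A_1,\dots,A_m$ of measure $1/m$ and let $x_i=(F(1_{A_i}),1_{A_i})$. Then $\sum\|x_i\|^p=m\cdot\frac1m=1$. But $\|1_{A_i}\|_p=m^{-1/p}$, so $F(1_{A_i})=\frac1p(\log m)1_{A_i}$, and $F(1)=0$. Hence $\sum x_i=(\frac1p\log m\cdot1,\,1)$ has quasi-norm $\frac1p\log m+1$. For large $m$ this is a contradiction.

**Part 2: an uncomplemented copy of $L_p$ in $L_p$.** We work in $L_p([0,1]^2)$, which is isometric to $L_p$. Let $N=\{f\otimes1:f\in L_p\}$, where $(f\otimes1)(x,y)=f(x)$; it is isometric to $L_p$ and closed. Suppose $P:L_p([0,1]^2)\to L_p[0,1]$ is bounded with $P(f\otimes1)=f$; put $C=\|P\|^p$. The plan is to replace $P$ by an operator that commutes with multiplication by functions of $x$, and to contradict its boundedness on a thin set.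

*Localizing $P$.* Let $\mathcal D_m$ be the dyadic intervals of length $2^{-m}$ (half-open, so that they partition $[0,1)$), and $I_m(x)\in\mathcal D_m$ the one containing $x$. Write $1_If$ for $(1_I\otimes1)f$. Define
$$P_mf=\sum_{I\in\mathcal D_m}1_IP(1_If),\qquad\|P_mf\|^p\le\sum_I\|P(1_If)\|^p\le C\sum_I\|1_If\|^p=C\|f\|^p .$$
The functions $W_K=\sum_{I\in\mathcal D_K}|P(1_If)|^p$ increase with $K$ because $p\le1$, and $\int W_K\le C\|f\|^p$. For a.e. $x$, $(P_mf)(x)=P(1_{I_m(x)}f)(x)$, so
$$(P_mf-P_{m+1}f)(x)=P(1_{I_m(x)\setminus I_{m+1}(x)}f)(x).$$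
(Only countably many sets occur, so one null set suffices.) The intervals $I_m(x)\setminus I_{m+1}(x)\in\mathcal D_{m+1}$, $m<K$, are mutually disjoint and are disjoint unions of members of $\mathcal D_K$. So $\sum_{m<K}|P_mf-P_{m+1}f|^p\le W_K$. Integrate and let $K\to\infty$: $\sum_m\|P_mf-P_{m+1}f\|^p\le C\|f\|^p$. Hence $P_mf$ converges in $L_p$ to some $P_\infty f$. The map $P_\infty$ is linear and has these properties.

1. $\|P_\infty\|^p\le C$.
2. $P_\infty1=1$, because $P_m1=\sum_I1_I\cdot1_I=1$ for every $m$.
3. $P_\infty((1_A\otimes1)f)=1_AP_\infty f$ for all measurable $A$. If $A\in\mathcal D_k$ and $m\ge k$, each $I\in\mathcal D_m$ is inside $A$ or disjoint from $A$, so $P_m(1_Af)=1_AP_mf$; let $m\to\infty$ and add to get finite unions of dyadic intervals. A general $A$ is approximated in measure by such unions $A_k$; then $1_{A_k}f\to1_Af$ and $1_{A_k}P_\infty f\to1_AP_\infty f$ in $L_p$ by absolute continuity of the integral.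

*The contradiction.* Fix $n$. For $J\in\mathcal D_n$ put $a_J=P_\infty(1\otimes1_J)$. Then $\sum_Ja_J=1$. With $Y=\sum_J|a_J|^p$ we have $\int Y\le C\sum_J\|1\otimes1_J\|^p=C$. Let $h=\max_J|a_J|$. From $1\le\sum_J|a_J|=\sum_J|a_J|^{1-p}|a_J|^p\le h^{1-p}Y$ we get $Y>0$ and $h^p\ge Y^{-p/(1-p)}$. The function $t\mapsto t^{-p/(1-p)}$ is convex, so by Jensen
$$\int h^p\ge\int Y^{-p/(1-p)}\ge\Big(\int Y\Big)^{-p/(1-p)}\ge C^{-p/(1-p)} .$$
Choose disjoint measurable sets $A_J$ ($J\in\mathcal D_n$) covering $[0,1]$ with $h=|a_J|$ on $A_J$. The set $G=\bigcup_JA_J\times J$ has measure $2^{-n}$. By property 3, $|P_\infty1_G|=|\sum_J1_{A_J}a_J|=h$, so $\int h^p\le C2^{-n}$. For large $n$ this contradicts the lower bound, which does not depend on $n$. So $N$ is uncomplemented.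

By Theorem A, the quotient $L_p([0,1]^2)/N$ is then not isomorphic to a complemented subspace of any $L_p(\nu)$. Note also that $N$ is a closed sublattice, as announced in Section 4.

**Part 3: an uncomplemented kernel in $\ell_p$.** First, $L_p$ is a quotient of $\ell_p$. Let $(x_j)$ be dense in the unit ball of $L_p$ and let $q:\ell_p\to L_p$ be the operator with $qe_j=x_j$; it exists and $\|q\|\le1$ because $L_p$ is $p$-Banach. If $\|x\|\le1$, choose $j_1$ with $\|2x-x_{j_1}\|\le1$ as follows: if this is to be possible we need the scaling right, so first treat $\|x\|\le\frac12$. Then $2x$ lies in the unit ball, and density gives $j_1$ with $\|2x-x_{j_1}\|\le\frac12$. Apply the same to $2x-x_{j_1}$, and so on. We obtain $x=\sum_{r\ge1}2^{-r}x_{j_r}=q\big(\sum_r2^{-r}e_{j_r}\big)$, where $\sum_r2^{-rp}<\infty$. So $q$ is onto. Put $N=\ker q$; then $\ell_p/N\cong L_p$.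

If $N$ were complemented, then $L_p\cong\ell_p/N$ would be isomorphic to a subspace of $\ell_p$. The coordinate functionals of $\ell_p$ are continuous and separate points, so $L_p$ would have a nonzero continuous functional. This contradicts Lemma 3. $\blacksquare$
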